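
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{The Interval Number of a Lexicographic Composition of Posets}


\begin{abstract}
The interval number $i(P)$ of a finite poset $P$ is the least $t$ such that $P$ can be represented by proper containment among sets that are unions of at most $t$ real intervals. We show that the lexicographic composition satisfies $i(P[Q])\le i(P)+i(Q)$, that $i(P[Q])=i(P)$ when $i(Q)=1$, and that for all $s\ge 1$ and $t\ge 2$ there are posets with $i(P)=s$, $i(Q)=t$ and $i(P[Q])=s+t$. In particular, the inequality $i(P[Q])\le 1+\max\{i(P),i(Q)\}$ is false in general.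
\end{abstract}

\section{Introduction}

\subsection{The question}
All posets are finite and nonempty. A \emph{containment representation} of a poset $P$ assigns a set $f(x)$ to each $x\in P$ so that
\[
x<y \text{ in } P \quad\Longleftrightarrow\quad f(x)\subsetneq f(y).
\]
Incomparable elements may receive equal sets. The \emph{interval number} $i(P)$ is the least $t\ge 1$ such that $P$ has a containment representation in which each $f(x)$ is a nonempty union of at most $t$ intervals of the real line; the intervals may be open, closed, half-open or unbounded. It is finite, because $x\mapsto\{z: z\le x\}$, with the elements of $P$ placed at distinct points of the line, is such a representation.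

An interval has two ends, and $[l,r]\subseteq[l',r']$ means that $l\ge l'$ and $r\le r'$. So one interval can encode the intersection of two linear orders, and $t$ intervals have enough ends for $2t$ of them. This is the intuition behind the known inequality $i(Q)\le\lceil \dim(Q)/2\rceil$, where $\dim$ is the order dimension, that is, the least number of linear orders whose intersection is the given order.

The \emph{lexicographic composition} $P[Q]$ replaces each element of $P$ by a copy of $Q$: its ground set is $P\times Q$, and $(p,q)<(p',q')$ if and only if $p<p'$, or $p=p'$ and $q<q'$. We call the copy of $Q$ that replaces $p$ the \emph{block} over $p$. Both $P$ and $Q$ occur as subposets of $P[Q]$, so $i(P[Q])\ge\max\{i(P),i(Q)\}$. In the other direction it is known that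
\begin{equation}\label{eq:known}
i(P[Q])\le\max\{i(P),\lceil \dim(Q)/2\rceil\}.
\end{equation}
The defect of \eqref{eq:known} is that $\dim Q$ may be much larger than $i(Q)$. For instance, let $N\ge3$ and take the singletons $\{x\}$ and their complements $\{x\}^c=[N]\setminus\{x\}$ in $[N]=\{1,\dots,N\}$, ordered by inclusion. Each is a union of at most two intervals of $[N]$, so the interval number is at most $2$. But the dimension is at least $N$: each incomparable pair $\{x\},\{x\}^c$ must appear as $\{x\}^c<\{x\}$ in one of the linear orders, and no linear extension does this for two elements $x\ne y$, since $\{x\}<\{y\}^c<\{y\}<\{x\}^c<\{x\}$ would be a cycle. It is therefore natural to ask for a bound in terms of $i(P)$ and $i(Q)$ alone. The question in \cite{source} is whether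
\begin{equation}\label{eq:question}
i(P[Q])\le 1+\max\{i(P),i(Q)\}
\end{equation}
holds for all finite posets $P$ and $Q$.

\subsection{The answer}
The inequality \eqref{eq:question} is false. For $t\ge1$ and $N\ge 2$ let $\mathcal I_t(N)$ be the poset of all nonempty subsets of $[N]$ that are unions of at most $t$ intervals of $[N]$, ordered by inclusion. Representing each member by itself shows that $i(\mathcal I_t(N))\le t$ (replace each maximal block of consecutive integers by a closed real interval).

\begin{theorem}\label{thm:lower}
Let $s\ge 1$ and $t\ge 2$. For all sufficiently large $M$ and $N$, the posets $P=\mathcal I_s(M)$ and $Q=\mathcal I_t(N)$ satisfy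
\[
i(P)\le s,\qquad i(Q)\le t,\qquad i(P[Q])\ge s+t .
\]
\end{theorem}

\begin{theorem}\label{thm:sharp}
For all nonempty finite posets $P$ and $Q$ we have $i(P[Q])\le i(P)+i(Q)$, and $i(P[Q])=i(P)$ if $i(Q)=1$. For all $s\ge1$ and $t\ge2$ there are posets $P,Q$ with $i(P)=s$, $i(Q)=t$ and $i(P[Q])=s+t$.
\end{theorem}

So the largest value of $i(P[Q])$ subject to $i(P)=s$ and $i(Q)=t$ is $s+t$ if $t\ge 2$, and $s$ if $t=1$.

\begin{corollary}
Inequality \eqref{eq:question} holds whenever $\min\{i(P),i(Q)\}=1$. For every pair $s,t\ge2$ it fails for some $P,Q$ with $i(P)=s$ and $i(Q)=t$. No bound of the form $i(P[Q])\le\max\{i(P),i(Q)\}+\mathrm{const}$ holds for all $P,Q$.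
\end{corollary}

\begin{proof}
If $i(Q)=1$ then $i(P[Q])=i(P)$; if $i(P)=1$ then $i(P[Q])\le 1+i(Q)$. If $s,t\ge2$, then $s+t>1+\max\{s,t\}$. For the last statement take $s=t$ large.
\end{proof}

\subsection{Why the sum is the right answer}
The upper bound is the naive construction: take a representation of $P$, leave a little room around each set, and put a tiny copy of a representation of $Q$ into that room. This costs $i(P)$ intervals for the position of the block and $i(Q)$ fresh ones inside the block. The inequality \eqref{eq:question} expresses the hope that the $i(P)$ intervals that are there anyway can be reused to describe $Q$.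

The lower bound shows that this hope fails. Let $P=\mathcal I_s(M)$ and $Q=\mathcal I_t(N)$, and fix $y\in P$ that has elements below it. Every set in the block over $y$ contains one set $L$ (a union of sets that represent elements below the block) and is contained in one set $U$ (the set of the top of the block). For a suitable $y$, the set $L$ meets at least $s$ components of $U$. Then a set $B$ with $L\subseteq B\subseteq U$ and at most $m$ runs has at most $m-s$ \emph{inner gaps}, that is, gaps inside a component of $U$ with points of $B$ on both sides. After passing to a well-behaved sequence of singletons of $Q$ by Ramsey's theorem, a gap that is not inner can only exclude singletons at the beginning or at the end of the sequence. An element of $Q$ with $t$ runs must exclude $t-1$ separate groups of singletons in between, and this takes $t-1$ inner gaps. So $m\ge s+t-1$ by counting. The same counting, applied to $P$, is what produces the $s$ components met by $L$.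

The last unit is obtained by contradiction. If $m=s+t-1$, then nothing is wasted: each inner gap must serve exactly one group, and on one side of it, in the same component of $U$, lies a point of $L$ that no set of the block may omit. Two such sets, one contained in the other, then turn out to make incompatible demands.

Section~\ref{sec:runs} passes from real intervals to runs of integers, and Section~\ref{sec:upper} proves the upper bounds. Section~\ref{sec:small} carries out the contradiction by hand in the smallest case, $s=1$ and $t=2$; it is not used later. Section~\ref{sec:gaps} develops the language of gaps and crossing runs, and Section~\ref{sec:lower} proves Theorem~\ref{thm:lower} and deduces Theorem~\ref{thm:sharp}.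

\section{Runs of integers}\label{sec:runs}

For integers $a\le b$, the symbol $[a,b]$ denotes the set of integers from $a$ to $b$, except where a real interval is explicitly meant. An \emph{interval} of $\mathbb Z$ or of $[n]$ is such a set or $\emptyset$. A \emph{run} of a finite set $A\subset\mathbb Z$ is a maximal set of consecutive integers in $A$, and $c(A)$ is the number of runs of $A$.

\begin{lemma}\label{lem:discrete}
A finite poset $R$ satisfies $i(R)\le m$ if and only if it has a containment representation by nonempty finite subsets of $\mathbb Z$ with at most $m$ runs each.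
\end{lemma}

\begin{proof}
Given a representation by unions of at most $m$ real intervals, let $e_1<\dots<e_r$ be all finite endpoints that occur. The cells $(-\infty,e_1),\{e_1\},(e_1,e_2),\dots,\{e_r\},(e_r,\infty)$ are nonempty and partition the line (if $r=0$, the line is the only cell), and each interval used is a union of consecutive cells. Number the cells from left to right and replace each set by the set of numbers of its cells. Inclusions and non-inclusions are preserved, and each new set has at most $m$ runs.

Conversely, replace each run $[a,b]$ by the closed real interval from $a$ to $b$. If $A\subseteq B$, each run of $A$ lies in a run of $B$, so inclusions are preserved; and $A$ is recovered as the set of integers in its image, so non-inclusions are preserved as well.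
\end{proof}

\section{The upper bounds}\label{sec:upper}

To place blocks over the elements of $P$ we want a representation of $P$ that survives small perturbations. Two things can go wrong with an arbitrary representation. A proper inclusion may leave no room at some end; and two incomparable elements may have \emph{equal} sets, in which case a perturbation could create a proper inclusion between them. The next lemma removes both defects by enlarging the sets slightly. For $X\subset\mathbb R$ and $\eta>0$ write $X^\eta=X+[-\eta,\eta]$, where $[-\eta,\eta]$ is a real interval.

\begin{lemma}\label{lem:room}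
Let $P$ be a nonempty finite poset with $i(P)=s$. There are $\eta>0$ and sets $F(p)\subset\mathbb R$, $p\in P$, each a nonempty union of at most $s$ bounded closed intervals, such that
\begin{enumerate}
\item[\textup{(i)}] if $p<p'$, then $F(p)^\eta\subseteq F(p')$;
\item[\textup{(ii)}] if $p\not\le p'$, then $F(p)\not\subseteq F(p')^\eta$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $n=|P|$. By Lemma~\ref{lem:discrete}, there is a representation $f_0$ of $P$ by nonempty finite subsets of $\mathbb Z$ with at most $s$ runs. Fix a total order $\tau$ on $P$. Let $\alpha(p)\in\{1,\dots,n\}$ be the rank of $p$ when $P$ is sorted by $|f_0(p)|$ with ties broken by $\tau$, and let $\mu(p)$ be the rank when ties are broken by the reverse of $\tau$. Put $\varepsilon=1/(3n)$, $\eta=\varepsilon/3$, and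
\[
F(p)=\bigcup_{[a,b]\text{ run of }f_0(p)}\bigl[a-\alpha(p)\varepsilon,\;b+\mu(p)\varepsilon\bigr]\subset\mathbb R ,
\]
a union of real intervals. Each end moves outward by at most $n\varepsilon=1/3$.

(i) If $p<p'$, then $f_0(p)\subsetneq f_0(p')$, so $|f_0(p)|<|f_0(p')|$ and hence $\alpha(p)+1\le\alpha(p')$ and $\mu(p)+1\le\mu(p')$. Each run of $f_0(p)$ lies in a run of $f_0(p')$, and $\eta<\varepsilon$, so $F(p)^\eta\subseteq F(p')$.

(ii) Let $p\not\le p'$. If there is an integer $z\in f_0(p)\setminus f_0(p')$, then $z\in F(p)$, and $z$ has distance at least $1$ from each run $[a,b]$ of $f_0(p')$, viewed as a real interval, hence at least $2/3>\eta$ from $F(p')$. Otherwise $f_0(p)\subseteq f_0(p')$. The inclusion is not proper because $p\not<p'$, so $f_0(p)=f_0(p')$ with $p\ne p'$. The two tie-breaking rules order $p$ and $p'$ oppositely, so $\alpha(p)>\alpha(p')$ or $\mu(p)>\mu(p')$. Then $\min F(p)\le\min F(p')-\varepsilon$ or $\max F(p)\ge\max F(p')+\varepsilon$. Since $\varepsilon>\eta$, in both cases $F(p)\not\subseteq F(p')^\eta$.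
\end{proof}

\begin{proposition}\label{prop:upper}
For all nonempty finite posets $P,Q$ we have $i(P[Q])\le i(P)+i(Q)$. If $i(Q)=1$, then $i(P[Q])=i(P)$.
\end{proposition}

\begin{proof}
Let $s=i(P)$, $t=i(Q)$, and take $F$ and $\eta$ from Lemma~\ref{lem:room}. Suppose that sets $f(p,q)$ satisfy, for all $p\in P$ and $q,q'\in Q$,
\begin{equation}\label{eq:fill}
F(p)\subseteq f(p,q)\subseteq F(p)^\eta,\qquad\quad f(p,q)\subsetneq f(p,q')\iff q<q' .
\end{equation}
Then $f$ is a containment representation of $P[Q]$. Indeed, elements with the same first coordinate are compared correctly by assumption. If $p<p'$, then $f(p,q)\subseteq F(p)^\eta\subseteq F(p')\subseteq f(p',q')$, and equality would give $F(p')\subseteq F(p)^\eta$, contrary to Lemma~\ref{lem:room}(ii) applied to $p'\not\le p$. If $p$ and $p'$ are incomparable, Lemma~\ref{lem:room}(ii) gives $F(p)\not\subseteq F(p')^\eta$ and $F(p')\not\subseteq F(p)^\eta$, so neither of $f(p,q),f(p',q')$ contains the other.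

It remains to fill the room around $F(p)$ so that \eqref{eq:fill} holds. All intervals in the rest of this proof are real intervals.

\emph{Any $Q$.} Scaling the representation of Lemma~\ref{lem:discrete}, represent $Q$ by sets $\psi(q)\subset(0,1)$ that are unions of at most $t$ closed intervals. Put
\[
f(p,q)=F(p)\cup\bigl(\max F(p)+\eta\,\psi(q)\bigr).
\]
This is a union of at most $s+t$ intervals. The added part lies to the right of $F(p)$ and within distance $\eta$ of it, so \eqref{eq:fill} holds.

\emph{The case $i(Q)=1$.} By Lemma~\ref{lem:discrete}, $Q$ is represented by closed intervals with integer ends $l(q)\le r(q)$. Choose an integer $K\ge1$ with $|l(q)|,|r(q)|\le K$ for all $q$, and put $a(q)=(K-l(q))/(2K)$ and $b(q)=(K+r(q))/(2K)$. These numbers lie in $[0,1]$, and the interval of $q$ is contained in that of $q'$ if and only if $a(q)\le a(q')$ and $b(q)\le b(q')$. Now only move the two extreme ends of $F(p)$: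
\[
f(p,q)=F(p)\cup\bigl[\min F(p)-\eta\,a(q),\,\min F(p)\bigr]\cup\bigl[\max F(p),\,\max F(p)+\eta\,b(q)\bigr].
\]
The first and last intervals of $F(p)$ are lengthened and no new interval is created, so $f(p,q)$ is a union of at most $s$ intervals. Moreover $f(p,q)\subseteq f(p,q')$ if and only if the interval of $q$ is contained in that of $q'$, so \eqref{eq:fill} holds. Hence $i(P[Q])\le i(P)$, and equality holds because $P$ is a subposet of $P[Q]$.
\end{proof}

\section{The smallest case of the lower bound}\label{sec:small}

Let $\mathbf 2=\{0<1\}$, so that $i(\mathbf 2)=1$, and let $Q=\mathcal I_2(N)$. We show that $i(\mathbf 2[Q])\ge3$ if $N$ is large. Thus one more interval is needed than for $Q$ alone, although all that has been added to $Q$ is a lower copy of itself. What the lower copy does is to force a common point into all sets of the upper copy.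

Suppose that $g$ represents $\mathbf 2[Q]$ by finite subsets of $\mathbb Z$ with at most two runs. The set $g(0,[N])$ is nonempty since it properly contains $g(0,\{1\})$; let $\lambda$ be one of its points. Since $(0,[N])<(1,q)$, every set $g(1,q)$ contains $\lambda$.

\emph{The singletons.} Each set $g(1,\{h\})$ has a run $Z$ that contains $\lambda$, and possibly one further run $R$. By the pigeonhole principle and Ramsey's theorem we find $h_1<\dots<h_5$ such that the following holds for $A_i=g(1,\{h_i\})$. Either no $A_i$ has a further run, or every $A_i$ has one, always on the same side of $\lambda$. Write $Z(i)$ and $R(i)$ for the runs of $A_i$. If $e$ and $e'$ are any of the (left or right) ends of $Z$ and $R$, equal or not, then the comparison of $e(i)$ with $e'(i')$ has the same outcome ($<$, $=$ or $>$) for all pairs $i<i'$. In particular, each end is a monotone (possibly constant) function of $i$. After a reflection of $\mathbb Z$ we may assume that the $R(i)$, if present, lie to the left of $\lambda$.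

\emph{Other sets.} For $E\subseteq[5]$ with at least two elements and at most two runs, let $b_E\in Q$ be the union of the intervals $[h_a,h_b]$ of $[N]$ over the runs $[a,b]$ of $E$, and let $C_E=g(1,b_E)$. Then $E\subseteq E'$ implies $C_E\subseteq C_{E'}$, and
\begin{equation}\label{eq:smallS}
A_i\subseteq C_E\iff i\in E .
\end{equation}
Indeed, $i\in E$ gives $\{h_i\}<b_E$. If $i\notin E$, then $A_i\subsetneq C_E$ would give $h_i\in b_E$, which is false, and $A_i=C_E$ would give, for $a\in E$, $A_a\subsetneq C_E=A_i$ and hence $\{h_a\}<\{h_i\}$, which is also false.

\emph{The further runs are disjoint and move past each other.} Let $a<b<c$ be indices in $[5]$. The intervals $Z(a)$ and $Z(c)$ share $\lambda$, so their union is an interval, and by monotonicity it contains $Z(b)$. Hence $Z(b)\subseteq C_{\{a,c\}}$. By \eqref{eq:smallS}, the further runs must exist and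
\begin{equation}\label{eq:smallR}
R(b)\not\subseteq C_{\{a,c\}}\qquad(a<b<c).
\end{equation}
If $R(a)$ and $R(c)$ intersected, then in the same way $R(b)\subseteq R(a)\cup R(c)\subseteq C_{\{a,c\}}$. So $R(a)$ and $R(c)$ are disjoint. Applying this to $R(1)$ and $R(3)$ and comparing the right end of one with the left end of the other, we see from the choice of the $h_i$ that either $R(i)$ lies to the left of $R(i')$ for all $i<i'$, or to the right for all $i<i'$. Reversing the numbering $1,\dots,5$ if necessary (which does not affect the above), assume the former: the further runs move to the right, toward $\lambda$.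

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\draw[line width=2pt] (1.6,0)--(2.4,0);
\draw[line width=2pt] (3.2,0)--(4.0,0);
\draw[line width=2pt] (4.8,0)--(5.6,0);
\draw[line width=2pt] (6.4,0)--(7.2,0);
\draw[line width=2pt] (8.0,0)--(8.8,0);
\node[above] at (2.0,0.05) {$R(1)$};
\node[above] at (3.6,0.05) {$R(2)$};
\node[above] at (5.2,0.05) {$R(3)$};
\node[above] at (6.8,0.05) {$R(4)$};
\node[above] at (8.4,0.05) {$R(5)$};
\draw[dashed] (10.2,0.4)--(10.2,-1.2);
\node[above] at (10.2,0.4) {$\lambda$};
\draw[line width=2pt] (1.3,-0.9)--(3.0,-0.9);
\draw[line width=2pt] (4.5,-0.9)--(10.8,-0.9);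
\node at (0.5,-0.9) {$C_{\{1,3\}}$};
\end{tikzpicture}
\caption{The disjoint runs $R(1),\dots,R(5)$ to the left of the common point $\lambda$, drawn on one line. The set $C_{\{1,3\}}$ contains $R(1)$, $R(3)$ and $\lambda$ but not all of $R(2)$. Having only two runs, it has a single gap, between $R(1)$ and $R(3)$, and so it contains everything from $R(3)$ to $\lambda$, in particular $R(4)$.}
\label{fig:small}
\end{figure}

\emph{The contradiction} (Figure~\ref{fig:small}). The set $C_{\{1,3\}}$ contains $R(1)$, $R(3)$ and $\lambda$, in this order on the line, but by \eqref{eq:smallR} it misses a point of $R(2)$, which lies between $R(1)$ and $R(3)$. It has at most two runs. So $R(3)$ and $\lambda$ lie in the same run, and $C_{\{1,3\}}$ contains everything from $R(3)$ to $\lambda$, including $R(4)$. Now let $D=[1,3]\cup\{5\}$. Since $\{1,3\}\subseteq D$, we have $R(4)\subseteq C_{\{1,3\}}\subseteq C_D$. Also $Z(4)\subseteq Z(3)\cup Z(5)\subseteq C_D$. So $A_4\subseteq C_D$ although $4\notin D$, contradicting \eqref{eq:smallS}.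

\medskip
The point is that the only gap of $C_{\{1,3\}}$ is used up by the index $2$, so $C_{\{1,3\}}$ is solid from $R(3)$ to $\lambda$; but $C_D\supseteq C_{\{1,3\}}$ needs a gap there. In the general case there are several gaps and several moving runs, which may move in different directions, and there are several components of the top set, some of which might contain no forced point. We need to know which gap serves which group of indices. This is the purpose of the next section.

\section{Gaps and crossing runs}\label{sec:gaps}

\subsection{Homogeneous sequences}
Let $U\subset\mathbb Z$ be finite. To avoid confusion with the runs of its subsets, the runs of $U$ are called its \emph{components}. If $B\subseteq U$, each run of $B$ lies in one component of $U$.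

\begin{definition}\label{def:hom}
A sequence $A_1,\dots,A_n$ of nonempty subsets of $U$ is \emph{homogeneous in $U$} if
\begin{enumerate}
\item[(a)] all $A_i$ have the same number $\rho$ of runs, written from left to right as $R_j(i)=[\ell_j(i),r_j(i)]$, $j=1,\dots,\rho$, and for each $j$ the component of $U$ containing $R_j(i)$ does not depend on $i$;
\item[(b)] for any $e,e'\in\{\ell_1,r_1,\dots,\ell_\rho,r_\rho\}$, equal or not, the sign ($<$, $=$ or $>$) of $e(i)-e'(i')$ is the same for all pairs $i<i'$.
\end{enumerate}
\end{definition}

We think of $i$ as time and of $R_j(1),\dots,R_j(n)$ as a moving run, called run $j$. Taking $e=e'$ in (b) shows that each end is a strictly increasing, strictly decreasing or constant function of time. Taking $e\neq e'$ lets us transfer a comparison seen at one pair of times to all pairs in the same order. At any fixed time $i$ the runs are disjoint and ordered by their index: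
\begin{equation}\label{eq:order}
\text{if some point of }R_j(i)\text{ is less than some point of }R_{j'}(i)\text{ and }j\ne j',\text{ then }j<j'.
\end{equation}
Homogeneity is preserved by reversing time and by the reflection $z\mapsto-z$ of $\mathbb Z$.

\begin{lemma}\label{lem:ramsey}
For all $m,n$ there is $N_0(m,n)$ such that if $c(U)\le m$, $N\ge N_0(m,n)$, and $A_1,\dots,A_N\subseteq U$ are nonempty with $c(A_h)\le m$ for all $h$, then some subsequence of length $n$ is homogeneous in $U$.
\end{lemma}

\begin{proof}
The data in (a) are a number $\rho\le m$ and a map from $[\rho]$ to the at most $m$ components of $U$. There are at most $\sum_{\rho=1}^m m^\rho$ possibilities, so by the pigeonhole principle a long subsequence satisfies (a). Color a pair $h<h'$ of its indices by the table of signs of $e(h)-e'(h')$ over all $e,e'$. There are at most $3^{(2m)^2}$ colors. By Ramsey's theorem, a sufficiently long subsequence contains $n$ indices all of whose pairs have the same color; these satisfy (b).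
\end{proof}

\subsection{Gaps}
Let $B\subseteq U$. A \emph{gap} of $B$ is a run of $J\setminus B$ for some component $J$ of $U$. It is \emph{inner} if $B\cap J$ has points on both sides of it, and \emph{outer} otherwise. The neighbors in $J$ of a gap belong to $B$, so an outer gap contains $\min J$ or $\max J$. If $B\cap J\ne\emptyset$, the inner gaps in $J$ are the spaces between consecutive runs of $B$ in $J$; their number is the number of these runs minus one. If $B\cap J=\emptyset$ there is no inner gap in $J$. Summing over $J$, the number $w(B)$ of inner gaps of $B$ is
\begin{equation}\label{eq:w}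
w(B)=c(B)-\#\{J: J\cap B\neq\emptyset\}.
\end{equation}
This is the budget equation: every component of $U$ that $B$ must meet costs one run.

\subsection{Crossings}
Let $A_1,\dots,A_n$ be homogeneous in $U$ and let $G=[g_1,g_2]$ be a nonempty interval of integers. Put
\[
T_j(G)=\{i: R_j(i)\cap G\ne\emptyset\}.
\]
We say that run $j$ \emph{crosses} $G$ if $T_j(G)$ is nonempty and contains neither $1$ nor $n$. Let $T(G)$ be the union of the sets $T_j(G)$ over all runs $j$ that cross $G$ (so $T(G)=\emptyset$ if there are none). The next lemma justifies the word ``cross''.

\begin{lemma}\label{lem:cross}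
\begin{enumerate}
\item[\textup{(i)}] $T_j(G)$ is an interval of $[n]$. If run $j$ crosses $G$, then it does so either \emph{rightward}, meaning that $\ell_j$ and $r_j$ are strictly increasing and $r_j(1)<g_1\le g_2<\ell_j(n)$, or \emph{leftward}, meaning that $\ell_j$ and $r_j$ are strictly decreasing and $r_j(n)<g_1\le g_2<\ell_j(1)$.
\item[\textup{(ii)}] All runs that cross $G$ cross it in the same direction.
\item[\textup{(iii)}] $T(G)$ is an interval of $[n]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We have $T_j(G)=\{i:\ell_j(i)\le g_2\}\cap\{i:r_j(i)\ge g_1\}$. By monotonicity each of the two sets is an initial or final segment of $[n]$, so $T_j(G)$ is an interval. Let run $j$ cross $G$. Each of the times $1$ and $n$ is missing from one of the two sets. They are not both missing from the same one, since an initial or final segment missing both is empty. So there are two cases.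

First, $r_j(1)<g_1$ and $\ell_j(n)>g_2$. Take $i\in T_j(G)$, so that $1<i<n$. Then $r_j(1)<g_1\le r_j(i)$ and $\ell_j(i)\le g_2<\ell_j(n)$, so both ends are strictly increasing, and the crossing is rightward. Second, $\ell_j(1)>g_2$ and $r_j(n)<g_1$. Then $\ell_j(i)\le g_2<\ell_j(1)$ and $r_j(n)<g_1\le r_j(i)$ for $i\in T_j(G)$, so both ends are strictly decreasing, and the crossing is leftward.

(ii) Suppose that $j$ crosses rightward and $j'$ crosses leftward. Then $j\ne j'$, since $r_j$ is increasing and $r_{j'}$ is decreasing. At time $1$, $r_j(1)<g_1\le g_2<\ell_{j'}(1)$, so $j<j'$ by \eqref{eq:order}. At time $n$, $r_{j'}(n)<g_1\le g_2<\ell_j(n)$, so $j'<j$. This is a contradiction.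

(iii) By (ii), after reversing time if necessary, all crossings are rightward. Each $T_j(G)$ is an interval, so it suffices to show: if $j\ne j'$ cross $G$, $i\in T_j(G)$, $i''\in T_{j'}(G)$ and $i<i'<i''$, then $i'\in T_j(G)$. Since $r_j(1)<g_1\le g_2<\ell_{j'}(n)$ and $1<n$, condition (b) gives $r_j(i')<\ell_{j'}(i'')\le g_2$, hence $\ell_j(i')\le g_2$. Also $r_j(i')>r_j(i)\ge g_1$. So $R_j(i')$ meets $G$.
\end{proof}

For $B\subseteq U$ put $S(B)=\{i:A_i\subseteq B\}$. A \emph{hole} of a set $E\subseteq[n]$ is a run of $[n]\setminus E$ that has elements of $E$ on both sides; a nonempty $E$ has $c(E)-1$ holes. The next lemma says that each hole of $S(B)$ requires its own inner gap of $B$, and that if there are no spare inner gaps, then each of them serves exactly one hole.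

\begin{lemma}\label{lem:count}
Let $A_1,\dots,A_n$ be homogeneous in $U$ and let $B\subseteq U$. Then $S(B)$ has at most $1+w(B)$ runs. If it has exactly $1+w(B)$ runs, then $G\mapsto T(G)$ is a bijection from the inner gaps of $B$ to the holes of $S(B)$.
\end{lemma}

\begin{proof}
If $S(B)=\emptyset$, it has $0<1+w(B)$ runs and there is nothing to prove. Let $S(B)\ne\emptyset$. Since $A_i\subseteq U$, we have $i\notin S(B)$ if and only if $A_i$ meets a gap of $B$.

\emph{Outer gaps.} Let $G$ be an outer gap in the component $J$; by reflection we may assume $G=[\min J,g_2]$. The set of indices $j$ with $R_j(i)\subseteq J$ does not depend on $i$, by (a). If it is empty, no $A_i$ meets $G$. Otherwise let $j_0$ be its minimum; then $A_i$ meets $G$ if and only if $\ell_{j_0}(i)\le g_2$, and by monotonicity the set of these $i$ is an initial or final segment of $[n]$.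

\emph{Inner gaps.} Let $G$ be an inner gap. Then $\{i:A_i\cap G\ne\emptyset\}=\bigcup_jT_j(G)$. If run $j$ does not cross $G$, then $T_j(G)$ is empty or an interval containing $1$ or $n$, hence an initial or final segment. The other $T_j(G)$ have union $T(G)$.

Altogether,
\[
[n]\setminus S(B)=X\cup Y\cup\bigcup_{G\text{ inner}}T(G)
\]
with an initial segment $X$ and a final segment $Y$, possibly empty. A hole of $S(B)$ has elements of $S(B)$ on both sides, and $X$ and $Y$ are disjoint from $S(B)$, so $X$ and $Y$ meet no hole. Thus the holes are covered by the sets $T(G)$. Each $T(G)$ is an interval disjoint from $S(B)$, so it meets at most one hole and is contained in any hole it meets. Hence there are at most $w(B)$ holes, that is, at most $1+w(B)$ runs. If there are exactly $w(B)$ holes, then each hole contains $T(G)\neq\emptyset$ for exactly one inner gap $G$, every inner gap occurs, and each hole equals the one set $T(G)$ that covers it.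
\end{proof}

\section{The lower bound}\label{sec:lower}

We prove Theorem~\ref{thm:lower}. Let $s\ge1$, $t\ge2$, $m=s+t-1$,
\[
M\ge\max\{2,N_0(m,2s-1)\},\qquad N\ge\max\{2,N_0(m,6t-5)\},
\]
$P=\mathcal I_s(M)$ and $Q=\mathcal I_t(N)$. Suppose that $g$ is a containment representation of $P[Q]$ by finite subsets of $\mathbb Z$ with at most $m$ runs each. We derive a contradiction; by Lemma~\ref{lem:discrete} this gives $i(P[Q])\ge m+1=s+t$.

\subsection{A block with at least \texorpdfstring{$s$}{s} hit components}\label{sub:hit}
The first task is to find a block in which the structure of $P$ uses up $s$ of the $m$ runs. For $x\in[M]$ put $A'_x=g(\{x\},[N])$, the top set of the block over $\{x\}$. It is nonempty, because it properly contains $g(\{x\},\{1\})$. For a non-singleton $y\in P$ let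
\[
U_y=g(y,[N]),\qquad L_y=\bigcup_{x\in y}A'_x\neq\emptyset .
\]
If $x\in y$ and $q\in Q$, then $(\{x\},[N])<(y,q)\le(y,[N])$. Hence
\begin{equation}\label{eq:sandwich}
L_y\subseteq g(y,q)\subseteq U_y\qquad\text{for all }q\in Q .
\end{equation}
Call a component of $U_y$ \emph{hit} if it meets $L_y$.

\begin{lemma}\label{lem:hit}
There is a non-singleton $y\in P$ for which at least $s$ components of $U_y$ are hit.
\end{lemma}

\begin{proof}
If $s=1$, take $y=[M]$; since $\emptyset\ne L_y\subseteq U_y$, some component is hit. Let $s\ge2$, and let $V$ be an interval of $\mathbb Z$ containing all sets used by $g$. By Lemma~\ref{lem:ramsey} there are $x_1<\dots<x_{2s-1}$ such that $A'_{x_1},\dots,A'_{x_{2s-1}}$ is homogeneous in $V$. Let $y=\{x_1,x_3,\dots,x_{2s-1}\}$, which is a non-singleton member of $P$.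

If $x\in y$, then $A'_x\subseteq L_y$. If $x\notin y$, then $A'_x\not\subseteq U_y$: proper inclusion would give $(\{x\},[N])<(y,[N])$ and hence $x\in y$; equality would give, for $x'\in y$, $A'_{x'}\subsetneq U_y=A'_x$ and hence $(\{x'\},[N])<(\{x\},[N])$, which is false for distinct singletons.

Let $W$ be the union of the $k$ hit components of $U_y$, so that $L_y\subseteq W\subseteq U_y$. By the previous paragraph, $\{i:A'_{x_i}\subseteq W\}=\{1,3,\dots,2s-1\}$, which has $s$ runs. Now apply Lemma~\ref{lem:count} with $V$ in the role of $U$ and $W$ in the role of $B$. As $V$ has a single component, $w(W)=c(W)-1=k-1$ by \eqref{eq:w}, and we get $s\le1+(k-1)=k$.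
\end{proof}

Fix such a $y$, write $U=U_y$ and $L=L_y$, and let $k\ge s$ be the number of hit components.

\subsection{Counting gaps inside the block}\label{sub:count}
The sets $g(y,\{h\})$, $h\in[N]$, are subsets of $U$ and are nonempty because they contain $L$. By Lemma~\ref{lem:ramsey} there are $h_1<\dots<h_n$, $n=6t-5$, such that the sets $A_i=g(y,\{h_i\})$, $i\in[n]$, form a homogeneous sequence in $U$.

For $E\subseteq[n]$ with $|E|\ge2$ and at most $t$ runs, let $b_E\in Q$ be the union of the intervals $[h_a,h_b]$ of $[N]$ over the runs $[a,b]$ of $E$. Then $h_i\in b_E$ if and only if $i\in E$, and $E\subseteq E'$ implies $b_E\subseteq b_{E'}$. Put $B_E=g(y,b_E)$. By \eqref{eq:sandwich}, $L\subseteq B_E\subseteq U$. Moreover, for all such $E$ and $E'$,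
\begin{equation}\label{eq:S}
E\subseteq E'\ \Longrightarrow\ B_E\subseteq B_{E'},\qquad\text{and}\qquad S(B_E)=E .
\end{equation}
The first statement is clear from $b_E\subseteq b_{E'}$. For the second, note that $|b_E|\ge2$. If $i\in E$, then $\{h_i\}<b_E$, so $A_i\subseteq B_E$. Let $i\notin E$. If $A_i\subsetneq B_E$, then $\{h_i\}<b_E$, so $i\in E$, a contradiction. If $A_i=B_E$, then for $a\in E$ we have $A_a\subsetneq B_E=A_i$, so $\{h_a\}<\{h_i\}$, a contradiction.

Now let $E$ have exactly $t$ runs; then $|E|\ge2$ because $t\ge2$. By \eqref{eq:S} and Lemma~\ref{lem:count}, $t\le1+w(B_E)$. Let $k_E$ be the number of components of $U$ met by $B_E$. Since $L\subseteq B_E$, the set $B_E$ meets all hit components, so $k_E\ge k\ge s$, and \eqref{eq:w} gives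
\begin{equation}\label{eq:chain}
t-1\le w(B_E)=c(B_E)-k_E\le m-k_E\le m-k\le m-s=t-1 .
\end{equation}
Equality holds throughout. So $k_E=k=s$, which means that $B_E$ meets only hit components, and $S(B_E)=E$ has exactly $1+w(B_E)$ runs. Lemma~\ref{lem:count} now yields:
\begin{equation}\label{eq:bij}
\parbox{0.84\textwidth}{if $E$ has exactly $t$ runs, then all inner gaps of $B_E$ lie in hit components, and $G\mapsto T(G)$ is a bijection from the inner gaps of $B_E$ to the holes of $E$.}
\end{equation}

\begin{remark}
The value of $m$ has entered only in the last equality of \eqref{eq:chain}. For arbitrary $m$ (with $M$ and $N$ large in terms of $m$) the same chain gives $t-1\le m-s$, that is, $i(P[Q])\ge s+t-1$ by counting alone. This already refutes \eqref{eq:question} for $s=t=3$. The rest of the proof gains one more unit, which is what is needed for $s=t=2$ and for sharpness.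
\end{remark}

\subsection{The contradiction}
As in Section~\ref{sec:small}, we compare a set $D$ with a subset that has used up all its gaps at times on one side of a hole of $D$. Since we do not know in advance in which direction a gap of $B_D$ is crossed, $D$ should contain a $t$-run set on either side of its holes. Let
\[
D=[1,2t-1]\ \cup\ \{2t+1,2t+3,\dots,4t-5\}\ \cup\ [4t-3,6t-5],
\]
where the middle set has $t-2$ elements (it is empty if $t=2$), and
\[
E'=\{1,3,\dots,2t-1\}\subseteq D,\qquad E''=\{4t-3,4t-1,\dots,6t-5\}\subseteq D .
\]
Each of $D,E',E''$ has exactly $t$ runs, so \eqref{eq:bij} applies to all three. The holes of $D$ are $\{2t\},\{2t+2\},\dots,\{4t-4\}$; all of them lie after $E'$ and before $E''$. There is at least one hole because $t\ge2$. (A set with only one run has no hole, and indeed Theorem~\ref{thm:lower} has no analogue for $t=1$, by Proposition~\ref{prop:upper}.)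

Let $H$ be a hole of $D$. By \eqref{eq:bij} there is an inner gap $G=[g_1,g_2]$ of $B_D$ with $T(G)=H$, and the component $J$ of $U$ containing $G$ is hit. Choose a point $\lambda\in L\cap J$. As $\lambda\in L\subseteq B_D$, we have $\lambda\notin G$. Choose a run $j$ that crosses $G$; then $\emptyset\ne T_j(G)\subseteq H$.

\emph{Normalization.} Reflecting $\mathbb Z$ if necessary, we may assume $\lambda>g_2$. Then, reversing time if necessary, we may assume that $j$ crosses $G$ rightward, that is, toward $\lambda$. Time reversal $i\mapsto n+1-i=6t-4-i$ maps $D$ to itself and exchanges $E'$ and $E''$; it replaces $H$ by its mirror image, which is again a hole of $D$, and each $B_E$ is now indexed by the mirror image of $E$. Both operations preserve homogeneity, \eqref{eq:S} and \eqref{eq:bij}. So in every case we have a set $E'\subseteq D$ with $t$ runs that lies entirely before $H$. Let $i_0=\max E'=2t-1$ and fix $i\in T_j(G)$. Then $i\in H$, so $i>i_0$. Since $R_j(i)$ meets $G\subseteq J$, condition (a) shows that $R_j(\cdot)\subseteq J$ at all times.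

\emph{The gap $G$ lies in an inner gap of $B_{E'}$.} Since $B_{E'}\subseteq B_D$, the interval $G\subseteq J$ is disjoint from $B_{E'}$. Let $G'=[g_1',g_2']\supseteq G$ be the gap of $B_{E'}$ containing $G$. We locate the run $j$ at time $i_0$. Since $i_0\in D$, $A_{i_0}\subseteq B_D$ is disjoint from $G$. Since $\ell_j$ is increasing, $\ell_j(i_0)\le\ell_j(i)\le g_2$. So the interval $R_j(i_0)$, being disjoint from $G$, lies to the left of $G$, and $r_j(i_0)<g_1$. Since $i_0\in E'$, the point $r_j(i_0)\in A_{i_0}\cap J\subseteq B_{E'}\cap J$ lies to the left of $G$, and $\lambda\in L\cap J\subseteq B_{E'}\cap J$ lies to the right of $G$. As $G'$ is an interval that contains $G$ and avoids $B_{E'}$, it is an inner gap and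
\begin{equation}\label{eq:pos}
r_j(i_0)<g_1'\le g_1\le g_2\le g_2' .
\end{equation}
This is where the forced point $\lambda$ is used: without it, $G'$ could be an outer gap of $B_{E'}$, on which \eqref{eq:bij} says nothing.

\emph{Some run crosses $G'$ too early.} By \eqref{eq:bij} for $E'$, $T(G')$ is a hole of $E'$. So there are a run $j'$ that crosses $G'$ and a time $i''\in T_{j'}(G')$, and $i''<i_0$ because all holes of $E'$ lie before $i_0$. On the other hand, by \eqref{eq:pos} run $j$ is still to the left of $G'$ at time $i_0$. The two directions of crossing both lead to a contradiction.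

\emph{Case 1: $j'$ crosses $G'$ rightward.} Then $r_{j'}(1)<g_1'\le g_1\le r_j(i)$ and $1<i$, so condition (b) gives $r_{j'}(i_1)<r_j(i_2)$ for all $i_1<i_2$. With $i_1=i''$ and $i_2=i_0$ this says $r_j(i_0)>r_{j'}(i'')\ge g_1'$, contradicting \eqref{eq:pos}. (Here $j=j'$ is allowed.)

\emph{Case 2: $j'$ crosses $G'$ leftward.} Then $r_{j'}(n)<g_1'\le g_2'<\ell_{j'}(1)$, and $j\neq j'$ because $r_j$ is increasing while $r_{j'}$ is decreasing. At time $1$ we have $r_j(1)\le r_j(i_0)<g_1'\le g_2'<\ell_{j'}(1)$, so $j<j'$ by \eqref{eq:order}. At time $n$ we have $r_j(n)\ge r_j(i)\ge g_1\ge g_1'>r_{j'}(n)$, so $j>j'$. This is a contradiction.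

So no such $g$ exists, and $i(P[Q])\ge m+1=s+t$. Together with $i(\mathcal I_s(M))\le s$ and $i(\mathcal I_t(N))\le t$, this proves Theorem~\ref{thm:lower}.\hfill$\square$

\begin{remark}
Theorem~\ref{thm:lower} and its proof remain valid if empty representing sets are allowed. The passage to subsets of $\mathbb Z$ in Lemma~\ref{lem:discrete} works in the same way with empty sets, the sets $A'_x$, $L$ and $A_i$ were shown to be nonempty, and nonemptiness was not assumed for the others. Nonemptiness is used as an assumption only in Theorem~\ref{thm:sharp}.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]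
The upper bound and the case $i(Q)=1$ are Proposition~\ref{prop:upper}. For $s\ge1$ and $t\ge2$ take $P$ and $Q$ from Theorem~\ref{thm:lower}. Then
\[
s+t\le i(P[Q])\le i(P)+i(Q)\le s+t ,
\]
so equality holds throughout. As $i(P)\le s$ and $i(Q)\le t$, it follows that $i(P)=s$, $i(Q)=t$ and $i(P[Q])=s+t$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Interval Number Of Special Posets And Random Posets},
\texttt{https://faculty.math.illinois.edu/\~{}west/pubs/posint2.pdf}.
\end{thebibliography}

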